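\title{Minimal indices of domains and minimal Turing degrees}

\begin{abstract}
For a numbering $\psi$ of partial recursive functions, let $\mathrm{DMIN}_\psi$ be the set of indices $e$ such that the domain of $\psi_e$ is not the domain of any $\psi_d$ with $d<e$. We show that there is a universal numbering $\psi$, that is, one containing every partial recursive function, for which $\mathrm{DMIN}_\psi$ has minimal Turing degree. The proof determines the possible degrees: a Turing degree $\mathbf a$ contains $\mathrm{DMIN}_\psi$ for some universal $\psi$ if and only if $\mathbf a$ contains a $\Sigma_2$ set and $\mathbf a\vee\mathbf 0'=\mathbf 0''$. A construction with partial splitting trees then gives a minimal degree with these two properties.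
\end{abstract}

\section{Introduction}

A \emph{numbering} $\psi$ is a sequence $\psi_0,\psi_1,\psi_2,\ldots$ of partial recursive functions such that the map $(e,x)\mapsto\psi_e(x)$ is partial recursive. One may think of a programming language whose programs are the natural numbers. The numbering is \emph{universal} if every partial recursive function equals $\psi_e$ for at least one $e$. We write $W^\psi_e$ for the domain of $\psi_e$, and we call
\[
\mathrm{DMIN}_\psi=\{e:\forall d<e\ [W^\psi_d\ne W^\psi_e]\}
\]
the set of \emph{minimal indices of domains}. It contains exactly one index, the least one, for each set that occurs as a domain, so its complexity measures how hard it is to recognize the first occurrence of a domain in the list. A Turing degree $\mathbf a$ is \emph{minimal} if $\mathbf a>\mathbf 0$ and the only degree strictly below $\mathbf a$ is the degree $\mathbf 0$ of the recursive sets. The following question is posed in \cite[Open Problem~29]{ISUN}.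

\begin{quote}
\emph{Is there a universal numbering $\psi$ such that $\mathrm{DMIN}_\psi$ has a minimal Turing degree?}
\end{quote}

We show that the answer is yes. To see why one might expect the opposite, let $K$ be the halting problem and $K'$ its jump, with degrees $\mathbf 0'$ and $\mathbf 0''$. Without universality $\mathrm{DMIN}_\psi$ can be trivial: if $\psi_e$ is the function with value $0$ and domain $\{x:x<e\}$, then every index is minimal. Universality changes this.

\begin{theorem}\label{thm:necessary}
For every universal numbering $\psi$, the set $\mathrm{DMIN}_\psi$ is $\Sigma_2$ and $\mathrm{DMIN}_\psi\oplus K\equiv_T K'$.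
\end{theorem}

So $\mathrm{DMIN}_\psi$ is not even recursive in $K$. Moreover, if $\mathrm{DMIN}_\psi$ computes $K$, then it has degree $\mathbf 0''$, which is not minimal because $\mathbf 0<\mathbf 0'<\mathbf 0''$. This is what happens in the numberings one meets first.

\begin{example}\label{ex:acceptable}
A numbering $\psi$ is \emph{acceptable} if for every numbering $\eta$ there is a recursive function $g$ with $\eta_x=\psi_{g(x)}$ for all $x$; the standard listing of Turing machines is an example. Let $\psi$ be acceptable, and let $K_0\subseteq K_1\subseteq\cdots$ be a recursive enumeration of $K$. Let $\eta_x(s)=0$ if $s$ is the least number with $x\in K_s$, and let $\eta_x(s)$ be undefined otherwise. Take $g$ as above, and let $a$ be the least index with $W^\psi_a=\emptyset$. Given $x$, use $\mathrm{DMIN}_\psi$ to list its members $d\le g(x)$ with $d\neq a$. Their domains are nonempty, so we can compute an element $y_d$ of each $W^\psi_d$. If $x$ enters $K$ at stage $s$, then $W^\psi_{g(x)}=\{s\}$ is the domain of one of these $d$, and $y_d=s$. Hence $x\in K$ if and only if $x\in K_{y_d}$ for some $d$ in the list. Thus $K\le_T\mathrm{DMIN}_\psi$, and $\mathrm{DMIN}_\psi\equiv_TK'$ by Theorem~\ref{thm:necessary}.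
\end{example}

The example suggests the answer no. But it uses the translation $g$, which bounds the place where the set $\{s\}$ occurs, and a universal numbering must contain every function without telling where. In fact the conditions of Theorem~\ref{thm:necessary} are the only restriction.

\begin{theorem}\label{thm:realization}
If $B$ is $\Sigma_2$ and $K'\le_TB\oplus K$, then there is a universal numbering $\psi$ with $B\le_1\mathrm{DMIN}_\psi\le_{tt}B$.
\end{theorem}

\begin{corollary}\label{cor:classification}
A Turing degree $\mathbf a$ contains $\mathrm{DMIN}_\psi$ for some universal numbering $\psi$ if and only if $\mathbf a$ contains a $\Sigma_2$ set and $\mathbf a\vee\mathbf 0'=\mathbf 0''$.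
\end{corollary}

\begin{proof}
If $\mathbf a$ contains $\mathrm{DMIN}_\psi$, both conditions hold by Theorem~\ref{thm:necessary}. Conversely, let $B$ be a $\Sigma_2$ set in $\mathbf a$. Then $B\oplus K\equiv_TK'$, and Theorem~\ref{thm:realization} gives a universal $\psi$ with $\mathrm{DMIN}_\psi\equiv_TB$.
\end{proof}

The question has now become a question about degrees alone, and the third theorem settles it.

\begin{theorem}\label{thm:minimal}
There is a $\Sigma_2$ set $B$ of minimal Turing degree with $B\oplus K\equiv_TK'$.
\end{theorem}

To our recollection, a result like Theorem~\ref{thm:minimal} is due to Cooper, Lewis and Yang; the proof given here does not rely on it.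

\begin{corollary}\label{cor:answer}
There is a universal numbering $\psi$ such that $\mathrm{DMIN}_\psi$ has minimal Turing degree.
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:realization} to the set $B$ of Theorem~\ref{thm:minimal}. Then $\mathrm{DMIN}_\psi\equiv_TB$, and $B$ has minimal degree.
\end{proof}

Section~\ref{sec:conventions} recalls the textbook facts that we use. Sections~\ref{sec:necessary}, \ref{sec:realization} and \ref{sec:minimal} prove the three theorems; the proofs are independent of one another.

\section{Conventions and background}\label{sec:conventions}

\paragraph{Codes.}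
The set of natural numbers is $\omega$, and $[0,t]=\{0,\ldots,t\}$. The tupling functions $\langle\cdot,\ldots,\cdot\rangle$ are recursive bijections $\omega^n\to\omega$ that are monotone in each argument, are at least as large as each argument, and satisfy $\langle0,\ldots,0\rangle=0$; iterated Cantor pairing has these properties. The finite set with canonical index (code) $N$ is $D_N$. Finite functions and finite binary strings are coded bijectively and effectively by natural numbers and are identified with their codes.

\paragraph{Programs.}
We fix the standard acceptable numbering $\varphi$ given by Turing machines and put $W_e=\operatorname{dom}\varphi_e$. We fix finite sets $W_{e,r}$, with codes recursive in $e$ and $r$, such that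
\[
W_{e,0}=\emptyset,\qquad W_{e,r}\subseteq W_{e,r+1},\qquad |W_{e,r+1}\setminus W_{e,r}|\le1,\qquad \textstyle\bigcup_rW_{e,r}=W_e .
\]
They are obtained by delaying an enumeration of $W_e$ so that at most one element appears per stage. The consequence that we use is that $|W_{e,r}|$ skips no value: if $W_e$ is infinite, every natural number equals $|W_{e,r}|$ for some $r$. The sets $K_s$ are the stages of a recursive enumeration of $K$. The oracle machines are listed as $\Phi_0,\Phi_1,\ldots$, and $\Phi_e^X$ is the partial function that $\Phi_e$ computes with oracle $X$. A convergent computation $\Phi^X_e(x)$ takes finitely many steps and asks finitely many oracle queries.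

\paragraph{Reducibilities.}
The join is $X\oplus Y=\{2x:x\in X\}\cup\{2y+1:y\in Y\}$; its degree is the least upper bound $\deg X\vee\deg Y$. We write $X\le_1Y$ if there is an injective recursive $g$ with $x\in X\iff g(x)\in Y$. We write $X\le_{tt}Y$ if from $x$ one can compute a Boolean combination of finitely many statements ``$y\in Y$'' that is true exactly when $x\in X$. Both relations imply $X\le_TY$.

\paragraph{The arithmetical hierarchy.}
A set or relation is $\Sigma_1$, $\Pi_1$, $\Sigma_2$, $\Pi_2$ if it is defined from a recursive relation by the quantifier prefix $\exists$, $\forall$, $\exists\forall$, $\forall\exists$, respectively. Each class is closed under conjunction, disjunction and bounded quantifiers. The $\Sigma_1$ sets are the recursively enumerable (r.e.) sets. We use the following facts.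
\begin{itemize}
\item[(F1)] Every $\Sigma_1$ or $\Pi_1$ set is recursive in $K$. A $\Pi_1$ set is the intersection of a decreasing, uniformly recursive sequence of sets.
\item[(F2)] A set is $\Sigma_2$ if and only if it is r.e.\ in $K$. The set $K'$ is $\Sigma_2$, every $\Sigma_2$ or $\Pi_2$ set is recursive in $K'$, and $K<_TK'$.
\item[(F3)] A set is recursive in $X$ if and only if it and its complement are r.e.\ in $X$.
\item[(F4)] The set $\mathrm{Tot}=\{e:\varphi_e\text{ is total}\}$ is $\Pi_2$, and $K'\le_T\mathrm{Tot}$. Indeed, write $x\notin K'\iff\forall w\,\exists z\,\eta(x,w,z)$ with $\eta$ recursive, and let $\varphi_{g(x)}(w)$ search for the least such $z$; then $x\notin K'\iff g(x)\in\mathrm{Tot}$.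
\end{itemize}

\section{The join with the halting problem}\label{sec:necessary}

\begin{proof}[Proof of Theorem~\ref{thm:necessary}]
The relation $W^\psi_d\ne W^\psi_e$ says that some $x$ lies in one of two r.e.\ sets and outside the other, so it is $\Sigma_2$. The quantifier over $d<e$ is bounded. Hence $\mathrm{DMIN}_\psi$ is $\Sigma_2$, and $\mathrm{DMIN}_\psi\oplus K\le_TK'$ by (F2).

For the converse reduction we pass through the set $I=\{e:W^\psi_e=\omega\}$ of indices of total functions. It is nonempty since $\psi$ is universal; let $a=\min I$.

\emph{Step 1: $I\le_T\mathrm{DMIN}_\psi\oplus K$.} The oracle $K$ can find a point where two domains disagree, but it cannot confirm that they agree. The oracle $\mathrm{DMIN}_\psi$ makes up for this by supplying a finite list of candidates of which exactly one agrees. Given $e$, consider the members $d$ of $\mathrm{DMIN}_\psi\cap[0,e]$. Their domains are pairwise different, and the least $d$ with $W^\psi_d=W^\psi_e$ is among them, so exactly one of them has domain $W^\psi_e$. Using $K$ to decide membership in the domains, search for points of disagreement between $W^\psi_e$ and the candidates until all candidates but one are excluded. Then $e\in I$ if and only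 if the remaining candidate is $a$.

\emph{Step 2: $K'\le_TI\oplus K$.} We claim that
\[
e\in\mathrm{Tot}\iff\exists j\in I\ \neg\exists x\,[\psi_j(x){\downarrow}\ \wedge\ \varphi_e(x)\text{ does not halt within }\psi_j(x)\text{ steps}].
\]
If $\varphi_e$ is total, the function that counts the steps of $\varphi_e(x)$ is total recursive, so it equals $\psi_j$ for some $j$, and this $j$ lies in $I$ and satisfies the right side. Conversely, if $j\in I$ satisfies the right side, then $\psi_j(x)$ is defined for every $x$, and $\varphi_e(x)$ halts within that many steps. The formula after ``$\exists j\in I$'' is $\Pi_1$, hence decidable in $K$, so $\mathrm{Tot}$ is r.e.\ in $I\oplus K$. Its complement is $\Sigma_2$, hence r.e.\ in $K$. By (F3) and (F4), $K'\le_T\mathrm{Tot}\le_TI\oplus K$.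

The two steps give $K'\le_T\mathrm{DMIN}_\psi\oplus K$.
\end{proof}

Universality enters through the values of the functions: Step~2 needs the step-counting functions to occur in $\psi$. It is not enough that every r.e.\ set occurs as a domain; Remark~\ref{rem:hypotheses} gives a numbering with that property for which $\mathrm{DMIN}_\psi$ is recursive.

\section{Realizing a degree by a universal numbering}\label{sec:realization}

Throughout this section $B=\{b:\exists w\,\forall z\,\theta(b,w,z)\}$ with $\theta$ recursive, and $K'\le_TB\oplus K$. The indices of the numbering $\psi$ that we build are called \emph{positions}.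

The statement $D_N\cap B=\emptyset$ is $\Pi_2$, and a recursive construction can follow it through a counter. Let $h(N,r)$ be the largest $u\le r$ such that for all $b\in D_N$ and all $w<u$ there is $z\le r$ with $\neg\theta(b,w,z)$. Then $h$ is recursive and nondecreasing in $r$, and
\begin{equation}\label{eq:h}
D_N\cap B=\emptyset\iff h(N,r)\text{ is unbounded in }r .
\end{equation}
Indeed, if $b\in D_N\cap B$ with witness $w$, then $h(N,r)\le w$ for all $r$. If $D_N\cap B=\emptyset$ and $u$ is given, the finitely many pairs $(b,w)$ with $b\in D_N$ and $w<u$ each have a $z$ with $\neg\theta(b,w,z)$, so $h(N,r)\ge u$ for large $r$.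

\subsection{The idea, for total functions}\label{sub:idea}

Suppose that position $1$ has domain $\omega$ and that we only want every total $\varphi_e$ to occur in $\psi$. A position $n>1$ that is to copy $\varphi_e$ does not know whether $\varphi_e$ is total. Let it copy $\varphi_e$ on longer and longer initial segments of $\omega$, as they converge. If $\varphi_e$ is total, then $\psi_n=\varphi_e$, the domain $\omega$ has already occurred at position $1$, and $n\notin\mathrm{DMIN}_\psi$. Otherwise $\psi_n$ ends with a finite domain; suppose we can arrange that no other position ends with the same one, so that $n\in\mathrm{DMIN}_\psi$. This works, but it makes $n\in\mathrm{DMIN}_\psi$ equivalent to $e\notin\mathrm{Tot}$, so $\mathrm{DMIN}_\psi$ computes $K'$. We want it to compute no more than $B$.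

Since $\mathrm{Tot}\le_TK'\le_TB\oplus K$, each fact $e\in\mathrm{Tot}$ is established by a finite computation that rests on oracle answers of four kinds: $b\in B$, $b\notin B$, $x\in K$, $x\notin K$. If we record a witness $w$ for each answer $b\in B$ and a stage for the answers $x\in K$, then all answers except those of the kind $b\notin B$ become a single $\Pi_1$ statement. So $e\in\mathrm{Tot}$ if and only if there is a \emph{certificate} $k$, consisting of $e$, a finite set $D_N$ and further data, such that a $\Pi_1$ statement ``$k\in Z$'' is true and $D_N\cap B=\emptyset$.

Now we let one position $n$ work for each certificate $k$. It enlarges its domain only as often as the counter $h(N,r)$ permits. As long as ``$k\in Z$'' has not been refuted, it grows by copying $\varphi_e$. After a refutation it grows by filling up $\omega$ with arbitrary values. There are three outcomes.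
\begin{center}
\begin{tabular}{c|c|l|c}
$D_N\cap B$ & $k\in Z$ & final domain of $\psi_n$ & $n\in\mathrm{DMIN}_\psi$\\
\hline
nonempty & true or false & a finite set reserved for $n$ & yes\\
empty & true & $\omega$, with $\psi_n=\varphi_e$ & no\\
empty & false & $\omega$ & no
\end{tabular}
\end{center}
In the second row the certificate is valid, so $\varphi_e$ is total and is copied completely. The last column depends only on the first: the truth of ``$k\in Z$'', which it would take $K$ to decide, has no influence on $\mathrm{DMIN}_\psi$. This is the main point of the proof.

Three things remain to be supplied. For a function with an arbitrary infinite domain $W_e$, the role of position $1$ in the second row must be played by an earlier position with domain $W_e$, which the certificate has to name. The finite sets in the first row must really be reserved, although every finite set has to be the domain of some position. And the finite functions have to occur.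

\subsection{Unique names for r.e.\ sets}

We want a family of positions, all in $\mathrm{DMIN}_\psi$ no matter what happens, whose domains run through the r.e.\ sets. Such a position follows the $j$-th set of a list on the guess that this set differs from all earlier ones. The guess is $\Sigma_2$; fixing a witness makes it $\Pi_1$, and the witness must be unique so that only one position follows the set forever. A position whose witness is refuted holds a finite domain and must retire to a finite superset that no other position has as its final domain. To make room for this, we remove a rich family of finite sets from the list. Call a set \emph{odd} if it is finite and has odd cardinality.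

\begin{lemma}\label{lem:U}
There are finite sets $U_{j,r}$ of even cardinality, with codes recursive in $j$ and $r$ and increasing in $r$, such that the sets $U_j=\bigcup_rU_{j,r}$ are exactly the r.e.\ sets that are not odd, and $U_0=\omega$.
\end{lemma}

\begin{proof}
Let $U_{0,r}=\{x:x<2r\}$. Let $U_{e+1,r}=W_{e,r'}$ for the largest $r'\le r$ such that $|W_{e,r'}|$ is even; it exists since $W_{e,0}=\emptyset$. These sets have even cardinality and increase in $r$, so no $U_j$ is odd. If $W_e$ is finite of even cardinality, then $U_{e+1,r}=W_e$ for large $r$. If $W_e$ is infinite, then $|W_{e,r}|$ skips no value, so it is even for infinitely many $r$ and $U_{e+1}=W_e$.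
\end{proof}

Let $Q_r(j,t)$ say that $t$ is the least number with $U_{d,r}\cap[0,t]\ne U_{j,r}\cap[0,t]$ for all $d<j$. This relation is recursive, and for given $j,r$ it holds for at most one $t$. A number $c=\langle j,t,a\rangle$ is \emph{correct} if $Q_r(j,t)$ holds for all $r\ge a$, and $a=0$ or $Q_{a-1}(j,t)$ fails. Thus $t$ tells where $U_j$ is seen to differ from its predecessors, and $a$ tells from which stage on this is seen for good. We say that $c$ is \emph{refuted at stage $r$} if $a>0$ and $Q_{a-1}(j,t)$ holds, or if $Q_{r'}(j,t)$ fails for some $r'$ with $a\le r'\le r$. This is recursive and monotone in $r$, and $c$ is correct if and only if it is never refuted. In particular correctness is $\Pi_1$.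

\begin{lemma}\label{lem:correct}
For every r.e.\ set $V$ that is not odd there is exactly one correct $c=\langle j,t,a\rangle$ with $U_j=V$. For $V=\omega$ it is $c=0$.
\end{lemma}

\begin{proof}
Let $\langle j,t,a\rangle$ be correct with $U_j=V$. For large $r$ the sets $U_{d,r}$ with $d\le j$ have their final values on $[0,t]$, and $Q_r(j,t)$ holds, so $U_d\ne U_j$ for all $d<j$. Thus $j$ must be the least index with $U_j=V$, which exists by Lemma~\ref{lem:U}. Fix this $j$, and let $t_0$ be the least number with $U_d\cap[0,t_0]\ne U_j\cap[0,t_0]$ for all $d<j$. Once the sets $U_{d,r}$, $d\le j$, have their final values on $[0,t_0]$, the number $t_0$ separates $U_{j,r}$ from its predecessors and no smaller number does, so $Q_r(j,t_0)$ holds for all large $r$. A correct $\langle j,t,a\rangle$ has $Q_r(j,t)$ for all large $r$, so $t=t_0$; and then the definition says precisely that $a$ is the least number such that $Q_r(j,t_0)$ holds for all $r\ge a$. So there is exactly one choice. For $V=\omega$ we have $j=0$, the condition on $d<j$ is empty, $Q_r(0,0)$ holds for all $r$, and $c=\langle0,0,0\rangle=0$.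
\end{proof}

\subsection{Certificates}

A certificate has to establish that $W_e$ is infinite and that $c$ is the name of $W_e$ in the sense of Lemma~\ref{lem:correct}. So let $R(c,e)$ say, for $c=\langle j,t,a\rangle$, that
\[
c\text{ is correct},\qquad W_e\text{ is infinite},\qquad W_e=U_j .
\]
The first clause is $\Pi_1$. The second says that for every $x$ there are $y>x$ and $r$ with $y\in W_{e,r}$. The third says that for all $x,r$ there is $r'$ such that $x\in W_{e,r}$ implies $x\in U_{j,r'}$ and $x\in U_{j,r}$ implies $x\in W_{e,r'}$. So $R$ is $\Pi_2$, and $R\le_TK'\le_TB\oplus K$. This is the only use of the hypothesis $K'\le_TB\oplus K$.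

\begin{lemma}\label{lem:Z}
There is a $\Pi_1$ set $Z$ such that for all $c,e$,
\[
R(c,e)\iff\exists N,y\ [\langle c,e,N,y\rangle\in Z\ \wedge\ D_N\cap B=\emptyset].
\]
\end{lemma}

\begin{proof}
Let $\Phi$ be an oracle machine that decides $R$ with oracle $B\oplus K$. A query to this oracle is either a $B$-query or a $K$-query. Put $\langle c,e,N,y\rangle\in Z$ if $y$ codes finite sets $P,G,H$, a function $g:P\to\omega$ and a number $v$ such that
\begin{itemize}
\item[(1)] $P\cap D_N=\emptyset$ and $G\cap H=\emptyset$;
\item[(2)] the computation of $\Phi$ on $(c,e)$ outputs $1$ within $v$ steps when $B$-queries in $P$ and $K$-queries in $G$ are answered yes and $B$-queries in $D_N$ and $K$-queries in $H$ are answered no, and no other query occurs;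
\item[(3)] $G\subseteq K_v$;
\item[(4)] $\theta(b,g(b),z)$ holds for all $b\in P$ and all $z$;
\item[(5)] $H\cap K=\emptyset$.
\end{itemize}
Conditions (1)--(3) are decidable and (4), (5) are $\Pi_1$, so $Z$ is $\Pi_1$. Suppose $\langle c,e,N,y\rangle\in Z$ and $D_N\cap B=\emptyset$. Then $P\subseteq B$ by (4), $G\subseteq K$ by (3) and $H\cap K=\emptyset$ by (5), so every answer in (2) is the true one, and $R(c,e)$ holds. Conversely, if $R(c,e)$ holds, take the true computation of $\Phi^{B\oplus K}$ on $(c,e)$. Let $P$ and $D_N$ be the sets of its positively and negatively answered $B$-queries, let $G$ and $H$ be the same for $K$, let $g(b)$ be a witness for $b\in B$, and let $v$ be large enough for (2) and (3).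
\end{proof}

By (F1) we write $Z=\bigcap_rZ_r$ with $Z_r$ decreasing and uniformly recursive.

\subsection{The numbering}

There are four kinds of positions, distinguished by the residue modulo $4$.
\begin{itemize}
\item \emph{Anchors} $n=4c+1$ follow the set $U_j$ named by $c=\langle j,t,a\rangle$ and retire to an odd set if $c$ is refuted.
\item \emph{Followers} $n=4\langle k,v\rangle+2$ work for the certificate $k=\langle c,e,N,y\rangle$ as in Section~\ref{sub:idea}.
\item \emph{Fillers} $n=4s$ make sure that every odd set is the domain of some position.
\item \emph{Patches} $n=4\langle m,f\rangle+3$ repeat the domain of position $m$ with the values of the finite function $f$.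
\end{itemize}

A follower passes through a growing chain of odd sets and may stop at any of them, so each set that it visits must be free of other positions. We keep followers apart by cardinality: the follower for $k$ uses only sets whose cardinality lies in
\[
C_k=\{4\langle k,l\rangle+1:l\in\omega\}.
\]
The sets $C_k$ are infinite, pairwise disjoint and uniformly recursive, and $\min C_k=4\langle k,0\rangle+1$. A follower may still need a set that a filler holds. Then the filler has to leave, and to have a finite domain in the end it should leave only once. So we split the odd sets: an odd set is \emph{low} if its cardinality is $1$ modulo $4$ and \emph{high} if it is $3$ modulo $4$. Followers use only low sets, and high sets serve as permanent places.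

The number $v$ solves a problem at the start. A follower must begin with a set of cardinality in $C_k$ on which $\varphi_e$ is defined. If $W_e$ is small there is no such set, and a follower that waits for one forever would end with the empty domain, which is none of the three outcomes. So the index of the follower contains the stage at which its first set appears. We call $n=4\langle k,v\rangle+2$, with $k=\langle c,e,N,y\rangle$, \emph{valid} if $v$ is the least number with $|W_{e,v}|=\min C_k$. Validity is decidable. For each $k$ there is at most one valid follower, and there is one if $W_e$ is infinite.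

\paragraph{Patches and invalid followers.}
For $n=4\langle m,f\rangle+3$, let $\psi_n(x)$ be defined if and only if $\psi_m(x)$ is defined; in that case $\psi_n(x)=f(x)$ if $x\in\operatorname{dom}f$ and $\psi_n(x)=0$ otherwise. Note that $m\le\langle m,f\rangle<n$. If $n$ is an invalid follower, let $\psi_n(x)=0$ for all $x$.

\paragraph{The stage construction.}
Fillers, anchors and valid followers are built in stages, starting from the empty function and extended by finitely many values at a time. At any time finitely many positions \emph{occupy} an odd set, which is then the current domain of the position. To \emph{park} a position $p$ means to extend $\psi_p$ by the value $0$ to the least-coded unoccupied high set that contains its current domain; $p$ then occupies this set and no other. This is always possible, since a finite set has infinitely many high supersets. Stage $r=0,1,2,\ldots$ consists of three steps.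

\smallskip
\emph{Step 1 (anchors).} For $c=0,\ldots,r$ in order, let $n=4c+1$ and $c=\langle j,t,a\rangle$. If $n$ occupies a set, do nothing. Otherwise, if $c$ is not refuted at stage $r$, extend $\psi_n$ by the value $0$ to the domain $U_{j,r}$; if $c$ is refuted at stage $r$, park $n$.

\smallskip
\emph{Step 2 (followers).} For $s=0,\ldots,r$ in order such that $n=4s+2$ is valid, let $s=\langle k,v\rangle$ and $k=\langle c,e,N,y\rangle$. If $s=r$, let $\psi_n$ be $\varphi_e$ on $W_{e,v}$; the position $n$ \emph{arrives} at $W_{e,v}$ and occupies it. If $s<r$, let $F$ be the set that $n$ occupies and $l$ the number of moves that $n$ has made so far. If $h(N,r)>l$ and one of the following cases applies, then $n$ \emph{moves}: it leaves $F$, arrives at the set $F'$ and occupies it.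
\begin{itemize}
\item[(a)] $k\in Z_r$, $|W_{e,r}|\in C_k$ and $W_{e,r}\ne F$. Let $F'=W_{e,r}$, and extend $\psi_n$ to $F'$ by the values of $\varphi_e$.
\item[(b)] $k\notin Z_r$. Let $F'$ be the least-coded proper superset of $F$ with $[0,l]\subseteq F'$ and $|F'|\in C_k$, and extend $\psi_n$ to $F'$ by the value $0$.
\end{itemize}
Otherwise $n$ stays at $F$. Whenever $n$ is about to arrive at a set occupied by a filler $p$, we first park $p$; we say that $p$ is \emph{evicted}.

\smallskip
\emph{Step 3 (filler).} The filler $n=4r$ occupies the least-coded unoccupied odd set, with $\psi_n=0$ on it.

\begin{lemma}\label{lem:effective}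
The construction is well defined, and $\psi$ is a numbering. Each move of a follower strictly enlarges its domain, and as long as it has moved only by \textup{(a)}, its function is a restriction of $\varphi_e$.
\end{lemma}

\begin{proof}
In Step 1 the current domain of an anchor that occupies no set is empty or $U_{j,r-1}$, which is contained in $U_{j,r}$. Consider a move by (a) at stage $r$. Since $k\in Z_r$ and the sets $Z_r$ decrease, all earlier moves were by (a). So $F=W_{e,r'}$, where $r'<r$ is the stage of the last move or $r'=v\le s<r$, and $\psi_n$ agrees with $\varphi_e$ on $F$. Hence $F\subsetneq W_{e,r}$, and the values of $\varphi_e$ on $W_{e,r}$ can be computed. In (b) a set $F'$ exists because $C_k$ is infinite. All tests are decidable, so the stages can be carried out effectively, and domains only grow. To compute $\psi_n(x)$ for a position built in stages, run the construction until $x$ enters the domain; for a patch, first compute $\psi_m(x)$ with $m<n$. So $(n,x)\mapsto\psi_n(x)$ is partial recursive.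
\end{proof}

\subsection{Verification}

\begin{lemma}\label{lem:exclusive}
At any time, different positions occupy different sets. A position leaves a set $F$ that it occupies only if it is a follower that moves, or a filler that is evicted because a follower arrives at $F$. A position that occupies a high set occupies it forever.
\end{lemma}

\begin{proof}
The second statement is read off the construction. A follower for $k$ occupies only sets with cardinality in $C_k$, and these are low. So no follower leaves or arrives at a high set, which gives the third statement. For the first we use induction over the actions of the construction. A position that is parked and a new filler take an unoccupied set. Suppose the follower for $k$ arrives at $F$, so $|F|\in C_k$. No anchor occupies $F$, since anchors occupy only high sets. No other follower occupies $F$, since it works for some $k'\ne k$ and $C_{k'}\cap C_k=\emptyset$. By induction at most one filler occupies $F$, and it is parked first.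
\end{proof}

If a position $m$ occupies $F$ from some time on, then $W^\psi_m=F$.

\begin{lemma}\label{lem:odd}
Every odd set $F$ is occupied by one position from some time on. In particular $F=W^\psi_m$ for some $m$.
\end{lemma}

\begin{proof}
We use induction on the code of $F$. At most one follower ever arrives at $F$, because $|F|$ lies in at most one $C_k$, and it arrives at most once, because its sets strictly increase. So there is a stage $r_0$ after which no follower arrives at $F$ or leaves $F$. By Lemma~\ref{lem:exclusive}, a position that occupies $F$ at some time after stage $r_0$ occupies it forever. Let $r>r_0$ be a stage at whose beginning all odd sets with smaller code are permanently occupied. At Step 3 of stage $r$ either $F$ is occupied, or it is the least-coded unoccupied odd set and the filler $4r$ takes it.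
\end{proof}

Call a position \emph{good} if it is a filler, an anchor, or a valid follower with $D_N\cap B\ne\emptyset$. Call it \emph{bad} otherwise.

\begin{lemma}\label{lem:good}
Good positions have pairwise different domains. If $c=\langle j,t,a\rangle$ is correct, then $W^\psi_{4c+1}=U_j$; in particular $W^\psi_1=\omega$.
\end{lemma}

\begin{proof}
If $c$ is correct, the anchor $4c+1$ has domain $U_{j,r}$ after each stage $r\geq c$, so its domain is $U_j$; for $c=0$ this is $U_0=\omega$. These domains are not odd, and by Lemma~\ref{lem:correct} they are different for different correct $c$. We show that every other good position occupies an odd set from some time on. A filler is evicted at most once, since it then occupies a high set. An anchor with incorrect $c$ is parked at the first stage $r\ge c$ at which $c$ is refuted. For a valid follower with $D_N\cap B\ne\emptyset$, the counter $h(N,r)$ is bounded by some $u$ by \eqref{eq:h}; move number $l+1$ requires $h(N,r)>l$, so there are at most $u$ moves. The final odd sets of two such positions are occupied simultaneously at late times, so they differ by Lemma~\ref{lem:exclusive}.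
\end{proof}

\begin{lemma}\label{lem:bad}
If $n$ is bad, then $W^\psi_n=W^\psi_d$ for some $d<n$. Moreover, if $n=4\langle k,v\rangle+2$ is valid, $k=\langle c,e,N,y\rangle\in Z$ and $D_N\cap B=\emptyset$, then $\psi_n=\varphi_e$.
\end{lemma}

\begin{proof}
For a patch $4\langle m,f\rangle+3$ take $d=m$. For an invalid follower, $W^\psi_n=\omega$ and $n\geq2$, so take $d=1$. It remains to treat a valid follower with $D_N\cap B=\emptyset$. By \eqref{eq:h}, for every $l$ we have $h(N,r)>l$ for all large $r$.

Suppose $k\in Z$. Then $R(c,e)$ holds by Lemma~\ref{lem:Z}: $c=\langle j,t,a\rangle$ is correct and $W_e=U_j$ is infinite. All moves are by (a). Suppose $n$ has made $l$ moves and occupies $F$. Since $|W_{e,r}|$ skips no value and $C_k$ is infinite, there are arbitrarily large $r$ with $|W_{e,r}|\in C_k$ and $|W_{e,r}|>|F|$, so $n$ moves again. Thus $n$ occupies $W_{e,r}$ for infinitely many $r$, and $\psi_n=\varphi_e$ by Lemma~\ref{lem:effective}. By Lemma~\ref{lem:good}, $W^\psi_n=W_e=U_j=W^\psi_{4c+1}$, and $4c+1<n$ because $c\le k\le\langle k,v\rangle$.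

Suppose $k\notin Z$. Then $k\notin Z_r$ for all large $r$, and from then on $n$ moves by (b) at every stage at which $h(N,r)$ exceeds the number of its moves. So it moves by (b) infinitely often, with $l$ tending to infinity, and $W^\psi_n\supseteq[0,l]$ for all $l$. Take $d=1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:realization}]
\emph{$\mathrm{DMIN}_\psi$ is the set of good positions.} Bad positions are not in $\mathrm{DMIN}_\psi$ by Lemma~\ref{lem:bad}. Let $n$ be good, and let $d\le n$ be least with $W^\psi_d=W^\psi_n$. Then $d\in\mathrm{DMIN}_\psi$, so $d$ is good, so $d=n$ by Lemma~\ref{lem:good}.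

\emph{$\psi$ is universal.} Let $f$ be a finite function. There is a position $m$ with $W^\psi_m=\operatorname{dom}f$: if $\operatorname{dom}f$ is odd, by Lemma~\ref{lem:odd}, and otherwise $m=4c+1$ for the correct $c$ that Lemma~\ref{lem:correct} assigns to $\operatorname{dom}f$. Then $\psi_{4\langle m,f\rangle+3}=f$. Now let $\varphi_e$ have infinite domain, and let $c$ be the correct number that Lemma~\ref{lem:correct} assigns to $W_e$. Then $R(c,e)$ holds, and Lemma~\ref{lem:Z} gives $N,y$ with $k=\langle c,e,N,y\rangle\in Z$ and $D_N\cap B=\emptyset$. As $W_e$ is infinite, there is a valid follower $n$ for $k$, and $\psi_n=\varphi_e$ by Lemma~\ref{lem:bad}.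

\emph{$\mathrm{DMIN}_\psi\le_{tt}B$.} Given $n$, compute its kind. Fillers and anchors are in $\mathrm{DMIN}_\psi$, patches and invalid followers are not, and a valid follower is in $\mathrm{DMIN}_\psi$ if and only if some element of $D_N$ belongs to $B$, where $N$ is computed from $n$.

\emph{$B\le_1\mathrm{DMIN}_\psi$.} Fix $e_0$ with $W_{e_0}=\omega$. For $b\in\omega$ let $N_b$ be the code of $\{b\}$, let $k_b=\langle0,e_0,N_b,0\rangle$, let $v_b$ be least with $|W_{e_0,v_b}|=\min C_{k_b}$, and let $n_b=4\langle k_b,v_b\rangle+2$. The map $b\mapsto n_b$ is recursive, and it is injective because $N_b$ can be recovered from $n_b$. The position $n_b$ is a valid follower, so $n_b\in\mathrm{DMIN}_\psi$ if and only if $\{b\}\cap B\ne\emptyset$.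
\end{proof}

\begin{remark}\label{rem:hypotheses}
Both hypotheses on $B$ are forced by the conclusion and Theorem~\ref{thm:necessary}: $B\le_1\mathrm{DMIN}_\psi$ makes $B$ a $\Sigma_2$ set, and $\mathrm{DMIN}_\psi\le_TB$ gives $K'\le_TB\oplus K$. In the proof, the $\Sigma_2$ form of $B$ supplies the counter $h$ and condition (4) in Lemma~\ref{lem:Z}. If $B$ is an arbitrary $\Sigma_2$ set, we can run the construction with $Z_r=Z=\emptyset$. Lemma~\ref{lem:Z} was used only for certificates $k\in Z$ and for the functions with infinite domain, so we still obtain a numbering with $B\le_1\mathrm{DMIN}_\psi\le_{tt}B$ that contains all finite functions and, by Lemmas~\ref{lem:correct}, \ref{lem:odd} and \ref{lem:good}, has every r.e.\ set as a domain. For $B=\emptyset$ the set $\mathrm{DMIN}_\psi$ is recursive, and by Theorem~\ref{thm:necessary} this $\psi$ is not universal.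
\end{remark}

\section{A $\Sigma_2$ set of minimal degree that joins $K$ to $K'$}\label{sec:minimal}

We first build a set $A$ with two properties: for every $e$, if $\Phi_e^A$ is total then it is recursive or computes $A$; and $A\oplus K$ computes $K'$. The first property comes from keeping $A$ on a nested sequence of trees. For the second, we code $K'$ by the choices between left and right at the branchings, and for $A\oplus K$ to decode these choices, the branchings must be computable from $K$. Finally we replace $A$ by the set of strings to its left, which has the same degree and is $\Sigma_2$.

\subsection{Strings and trees}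

Strings are elements of $2^{<\omega}$, the empty string is $\lambda$, and a set $X\subseteq\omega$ is identified with its characteristic sequence, whose initial segment of length $s$ is $X\upharpoonright s$. We write $\sigma\preceq\tau$ if $\sigma$ is an initial segment of $\tau$ (then $\tau$ \emph{extends} $\sigma$), and $\sigma\prec\tau$ if it is a proper one; here $\tau$ may be a set. Two strings are \emph{incompatible} if neither extends the other. We write $\sigma<_L\tau$ if there is a place where both are defined and differ, and at the first such place $\sigma$ has $0$ and $\tau$ has $1$; again $\tau$ may be a set.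

\begin{lemma}\label{lem:left}
\textup{(a)} If $\sigma<_L\tau$, $\sigma\preceq\sigma'$ and $\tau\preceq\tau'$, then $\sigma'<_L\tau'$. \textup{(b)} If $\sigma<_L\tau$ and $\tau<_L\upsilon$, then $\sigma<_L\upsilon$.
\end{lemma}

\begin{proof}
Part (a) holds because the first difference of $\sigma$ and $\tau$ is also that of $\sigma'$ and $\tau'$. For (b), let $p$ be the first difference of $\sigma,\tau$ and $q$ that of $\tau,\upsilon$. Since $\tau(p)=1$ and $\tau(q)=0$, we have $p\ne q$. If $p<q$, then $\upsilon$ agrees with $\tau$ on $[0,p]$, so $\sigma$ and $\upsilon$ agree below $p$, and $\sigma(p)=0$, $\upsilon(p)=1$. If $q<p$, then $\sigma$ agrees with $\tau$ on $[0,q]$, so $\sigma$ and $\upsilon$ agree below $q$, and $\sigma(q)=0$, $\upsilon(q)=1$.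
\end{proof}

We write $\Phi_e^\sigma(x){\downarrow}$ if the computation converges within $|\sigma|$ steps with all queries below $|\sigma|$, answered according to $\sigma$. This is decidable. If $\Phi_e^\sigma(x){\downarrow}$ and $\sigma\preceq\tau$, then $\Phi^\tau_e(x)$ converges to the same value, and if $\Phi^A_e(x)$ converges, then $\Phi_e^\sigma(x){\downarrow}$ for all long enough $\sigma\prec A$. Strings $\sigma,\tau$ \emph{$e$-split} if for some $x$ both $\Phi^\sigma_e(x)$ and $\Phi^\tau_e(x)$ converge, with different values. Such strings are incompatible, so one of them is $<_L$ the other.

A \emph{tree} is a partial recursive map $T:2^{<\omega}\to2^{<\omega}$ such that $T(\lambda)$ is defined and, whenever $T(\mu0)$ or $T(\mu1)$ is defined, the strings $T(\mu),T(\mu0),T(\mu1)$ are all defined, $T(\mu0)$ and $T(\mu1)$ extend $T(\mu)$, and $T(\mu0)<_LT(\mu1)$. The last two strings are incompatible, so each extends $T(\mu)$ properly. It follows that for $\mu,\nu$ in the domain of $T$,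
\begin{equation}\label{eq:tree}
\mu\prec\nu\ \Rightarrow\ T(\mu)\prec T(\nu),\qquad \mu,\nu\text{ incompatible}\ \Rightarrow\ T(\mu),T(\nu)\text{ incompatible};
\end{equation}
for the second part, $\mu$ and $\nu$ extend $\tau0$ and $\tau1$ in some order, and their images extend $T(\tau0)$ and $T(\tau1)$. In particular $T$ is injective. A string is \emph{on $T$} if it lies in the range of $T$, which is an r.e.\ set. If $\alpha=T(\mu)$ and $T(\mu0)$ is defined, then $T(\mu0)$ and $T(\mu1)$ are the \emph{successors} of $\alpha$ on $T$; otherwise $\alpha$ is \emph{terminal} on $T$. For a string $\beta=T(\nu)$ on $T$ we define two new trees.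
\begin{itemize}
\item The \emph{full subtree} above $\beta$ is $\mathrm{Full}(T,\beta)(\mu)=T(\nu\mu)$.
\item The \emph{$e$-splitting subtree} $S=\mathrm{Sp}(T,\beta,e)$ has $S(\lambda)=\beta$. Given $S(\mu)$, search for two $e$-splitting strings on $T$ that extend $S(\mu)$, and let $S(\mu0)<_LS(\mu1)$ be the first pair found; both are undefined if there is no such pair.
\end{itemize}
Every string on one of these trees is on $T$, and indices for them are computed from $\beta$, $e$ and an index of $T$. Directly from the definitions:
\begin{itemize}
\item[(T1)] a string on $\mathrm{Full}(T,\beta)$ is terminal there if and only if it is terminal on $T$, and its successors on the two trees are the same;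
\item[(T2)] if $\alpha$ is terminal on $\mathrm{Sp}(T,\beta,e)$, then no two strings on $T$ that extend $\alpha$ $e$-split.
\end{itemize}
The next lemma shows the two ways in which a tree controls $\Phi_e^A$.

\begin{lemma}\label{lem:control}
Let $\beta$ be on the tree $T$, let $\beta\prec A$, and let $\Phi_e^A$ be total.
\begin{itemize}
\item[(a)] If infinitely many initial segments of $A$ are on $T$ and no two strings on $T$ that extend $\beta$ $e$-split, then $\Phi_e^A$ is recursive.
\item[(b)] If infinitely many initial segments of $A$ are on $\mathrm{Sp}(T,\beta,e)$, then $A\le_T\Phi_e^A$.
\end{itemize}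
\end{lemma}

\begin{proof}
(a) To compute $\Phi_e^A(x)$, search for a string $\sigma\succeq\beta$ on $T$ with $\Phi^\sigma_e(x){\downarrow}$ and output the value. A long enough initial segment of $A$ on $T$ is such a string and gives the value $\Phi_e^A(x)$. All such strings give the same value, because no two of them $e$-split.

(b) Let $S=\mathrm{Sp}(T,\beta,e)$. We have $S(\lambda)=\beta\prec A$. Suppose we know $\mu$ with $S(\mu)\prec A$. There is $\nu$ with $S(\mu)\prec S(\nu)\prec A$. By \eqref{eq:tree}, $\nu$ is neither incompatible with $\mu$ nor an initial segment of $\mu$, so $\mu i\preceq\nu$ for some $i$. Hence $S(\mu0)$ and $S(\mu1)$ are defined and $S(\mu i)\preceq S(\nu)\prec A$. Compute both strings and search for an $x$ at which they $e$-split. The string $S(\mu i)$ gives the value $\Phi_e^A(x)$ and the other one gives a different value, so $\Phi_e^A(x)$ determines $i$. Iterating, we compute initial segments of $A$ of unbounded length from $\Phi_e^A$.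
\end{proof}

\subsection{A $K$-recursive system of guesses}

Given a tree $T_e$, we want a subtree $T_{e+1}$ that puts $A$ into case (a) or (b) of Lemma~\ref{lem:control}. Whether some string on $T_e$ has no $e$-splitting above it is a $\Sigma_2$ question, which $K'$ answers; but a construction that consults $K'$ can be retraced only with the help of $K'$, and that is the set we want to code. The oracle $K$ answers the $\Sigma_1$ question whether a given string has successors on a given tree. So we guess that splittings never run out and take $T_{e+1}$ to be a splitting subtree. This tree may be partial. If the string built so far becomes terminal on it, $K$ notices, and by (T2) we have found a place without splittings. We then switch to the full subtree above this place and discard the trees $T_{e+2},\ldots$, which were built inside the old $T_{e+1}$.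

A \emph{state} consists of a string $\alpha$ and (indices of) trees $T_0,\ldots,T_m$ such that $T_0$ is the identity, $\alpha$ is on every $T_i$, and for each $i<m$ there is a string $\beta\preceq\alpha$ on $T_i$ with
\begin{itemize}
\item[(i)] $T_{i+1}=\mathrm{Sp}(T_i,\beta,i)$, or
\item[(ii)] $T_{i+1}=\mathrm{Full}(T_i,\beta)$, and no two strings on $T_i$ that extend $\beta$ $i$-split.
\end{itemize}
In a state, every string on $T_{i+1}$ is on $T_i$. We assign a state to each $\rho\in2^{<\omega}$ and denote its string by $\alpha_\rho$. The state of $\lambda$ has $\alpha_\lambda=\lambda$ and $m=0$. Given the state of $\rho$, with $\alpha=\alpha_\rho$ and trees $T_0,\ldots,T_m$, let $j\le m$ be largest such that $\alpha$ is not terminal on $T_j$; it exists because $T_0$ has no terminal strings. Let $\alpha_{\rho0}<_L\alpha_{\rho1}$ be the successors of $\alpha$ on $T_j$. For $i\in\{0,1\}$ the state of $\rho i$ keeps the trees $T_0,\ldots,T_j$, discards the others, and has one further tree $T'$ in place $j+1$: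
\[
T'=\mathrm{Sp}(T_m,\alpha_{\rho i},m)\ \text{ if }j=m,\qquad\qquad T'=\mathrm{Full}(T_j,\alpha)\ \text{ if }j<m .
\]

\begin{example}
Suppose that $\Phi_0^Y$ is the characteristic function of $Y$ if $Y(0)=0$ and is constantly $0$ if $Y(0)=1$. At $\rho=\lambda$ we have $j=m=0$, so $\alpha_0=0$, $\alpha_1=1$, and $T_1=\mathrm{Sp}(T_0,\alpha_i,0)$ in the state of $i$. Every string $\sigma$ that extends $\alpha_0$ has $0$-splitting extensions, namely long extensions of $\sigma0$ and $\sigma1$. So in the state of $0$ the tree $T_1$ is total; it has no terminal strings and is kept in the states of all $\rho$ that begin with $0$. Above $\alpha_1$ there is no $0$-splitting, so in the state of $1$ the tree $T_1$ consists of its root, and $\alpha_1$ is terminal on it. Here $j=0<m=1$, the successors are $\alpha_{10}=10$ and $\alpha_{11}=11$, and $T_1$ is replaced by $\mathrm{Full}(T_0,\alpha_1)$, which is total and is kept from then on.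
\end{example}

\begin{lemma}\label{lem:states}
The assignment gives a state to every $\rho$ and is recursive in $K$. Moreover $|\alpha_\rho|\ge|\rho|$, and
\begin{equation}\label{eq:order}
\rho\preceq\rho'\ \Rightarrow\ \alpha_\rho\preceq\alpha_{\rho'},\qquad\qquad\rho<_L\rho'\ \Rightarrow\ \alpha_\rho<_L\alpha_{\rho'} .
\end{equation}
\end{lemma}

\begin{proof}
Suppose $\rho$ has a state. The string $\alpha_{\rho i}$ is on $T_j$, hence on $T_0,\ldots,T_j$, and it extends $\alpha$, so the strings $\beta$ for the places below $j$ still serve. If $j=m$, then $\alpha_{\rho i}$ is the root of $T'$ and (i) holds with $\beta=\alpha_{\rho i}$. Let $j<m$. Then $\alpha$ is terminal on $T_{j+1}$ but not on $T_j$, so by (T1) the tree $T_{j+1}$ is not a full subtree of $T_j$. Hence it is $\mathrm{Sp}(T_j,\beta,j)$ for some $\beta$, and by (T2) no two strings on $T_j$ that extend $\alpha$ $j$-split. So $T'=\mathrm{Full}(T_j,\alpha)$ satisfies (ii) with $\beta=\alpha$, and $\alpha_{\rho i}=T'(i)$ is on $T'$.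

To find $j$, compute for each $i\le m$ the string $\mu$ with $T_i(\mu)=\alpha$ and ask $K$ whether $T_i(\mu0)$ is defined. The rest of the step is effective.

Since $\alpha_\rho\prec\alpha_{\rho i}$, induction gives the bound on the length and the first implication. If $\rho<_L\rho'$, there is $\tau$ with $\tau0\preceq\rho$ and $\tau1\preceq\rho'$. Then $\alpha_{\tau0}<_L\alpha_{\tau1}$, $\alpha_{\tau0}\preceq\alpha_\rho$ and $\alpha_{\tau1}\preceq\alpha_{\rho'}$, and Lemma~\ref{lem:left}(a) applies.
\end{proof}

For $X\subseteq\omega$ let $A_X$ be the set whose characteristic sequence is the union of the strings $\alpha_{X\upharpoonright s}$. By Lemma~\ref{lem:states} these strings form a chain and $A_X\upharpoonright s\preceq\alpha_{X\upharpoonright s}\prec A_X$.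

\begin{lemma}\label{lem:coding}
For every $X$ we have $A_X\le_TX\oplus K$ and $X\le_TA_X\oplus K$.
\end{lemma}

\begin{proof}
The first reduction computes $\alpha_{X\upharpoonright s}$. For the second, suppose $\rho=X\upharpoonright s$ is known. Compute the incompatible strings $\alpha_{\rho0}$ and $\alpha_{\rho1}$ from $K$. The string $\alpha_{\rho i}$ with $i=X(s)$ is an initial segment of $A_X$ and the other one is not, so $A_X$ determines $X(s)$.
\end{proof}

\begin{lemma}\label{lem:dichotomy}
For every $X$ and $e$, if $\Phi_e^{A_X}$ is total, then it is recursive or $A_X\le_T\Phi_e^{A_X}$.
\end{lemma}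

\begin{proof}
We first show that along $X$ each tree settles down. Let $T_0,\ldots,T_{m_s}$ be the trees in the state of $X\upharpoonright s$, and let $j_s\le m_s$ be the number $j$ used in the step from $X\upharpoonright s$ to $X\upharpoonright(s+1)$. This step keeps $T_0,\ldots,T_{j_s}$, and $m_{s+1}=j_s+1$. We claim that for each $i$ there is $s_i$ with $j_s\ge i$ for all $s\ge s_i$. For $i=0$ take $s_0=0$. Given $s_i$, it suffices to show that $j_s=i$ for at most one $s>s_i$. Suppose there are two, and let $s<s'$ be the first two. We have $m_s=j_{s-1}+1>i$, so the step at $s$ is in the case $j<m$, and it makes $T_{i+1}=\mathrm{Full}(T_i,\alpha_{X\upharpoonright s})$. The steps strictly between $s$ and $s'$ have $j>i$ and keep $T_i$ and $T_{i+1}$. At $s'$ the string $\alpha_{X\upharpoonright s'}$ is terminal on $T_{i+1}$ but not on $T_i$, because $j_{s'}=i$. This contradicts (T1).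

Now let $A=A_X$ and let $\Phi_e^A$ be total. The trees $T_e$ and $T_{e+1}$ are present in the state of $X\upharpoonright s_{e+1}$ and are kept at all later steps. So the strings $\alpha_{X\upharpoonright s}$ with $s\ge s_{e+1}$, which include infinitely many different initial segments of $A$, are on both trees. The state provides $\beta\prec A$ on $T_e$ such that (i) or (ii) holds for $i=e$. In case (ii), $\Phi_e^A$ is recursive by Lemma~\ref{lem:control}(a). In case (i), $A\le_T\Phi_e^A$ by Lemma~\ref{lem:control}(b).
\end{proof}

\subsection{The strings to the left of $A$}

Take $X=K'$. Then $A_X$ is recursive in $K'$, but nothing so far makes it $\Sigma_2$: when the approximation to $K'$ changes, the approximation to $A_X$ may change a $1$ to a $0$. What the approximation does respect is the order $<_L$. An enumeration of $K'$ only changes $0$ to $1$, so its stages never lie to the right of $K'$, and by \eqref{eq:order} the corresponding strings $\alpha_\rho$ never lie to the right of $A_X$. This is the only place where the left-to-right convention in the definition of a tree is needed.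

\begin{proof}[Proof of Theorem~\ref{thm:minimal}]
Let $X=K'$ and $A=A_X$. By Lemma~\ref{lem:coding}, $A\oplus K\equiv_TK'\oplus K\equiv_TK'$. In particular $A$ is not recursive, since $K'\not\le_TK$. If $C\le_TA$, the characteristic function of $C$ is $\Phi_e^A$ for some $e$, and by Lemma~\ref{lem:dichotomy} $C$ is recursive or $A\le_TC$. So $A$ has minimal degree.

Let $B=\{\sigma\in2^{<\omega}:\sigma<_LA\}$. To decide whether $\sigma\in B$, compare $\sigma$ with $A\upharpoonright|\sigma|$; so $B\le_TA$. Conversely, the string $(A\upharpoonright i)0$ is an initial segment of $A$ if $A(i)=0$ and is $<_LA$ if $A(i)=1$, so $A(i)=1$ if and only if $(A\upharpoonright i)0\in B$, and $A$ is computed from $B$ by recursion on $i$. Hence $B\equiv_TA$, the degree of $B$ is minimal, and $B\oplus K\equiv_TK'$.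

It remains to show that $B$ is $\Sigma_2$. By (F2) there is a $K$-recursive increasing sequence of finite sets $X_s$ with union $X$. Let $\rho_s=X_s\upharpoonright s$. We claim that
\begin{equation}\label{eq:cut}
\sigma\in B\iff\exists s\ [\sigma<_L\alpha_{\rho_s}].
\end{equation}
Let $\sigma\in B$ and $u=|\sigma|$. The first difference of $\sigma$ and $A$ lies below $u$, so $\sigma<_LA\upharpoonright u$. For large $s$ we have $X\upharpoonright u\preceq\rho_s$, hence $A\upharpoonright u\preceq\alpha_{X\upharpoonright u}\preceq\alpha_{\rho_s}$, and $\sigma<_L\alpha_{\rho_s}$ by Lemma~\ref{lem:left}(a). Conversely, let $\sigma<_L\alpha_{\rho_s}$. The strings $\rho_s$ and $X\upharpoonright s$ have the same length, and $X_s\subseteq X$, so they are equal or $\rho_s<_LX\upharpoonright s$. In the second case $\alpha_{\rho_s}<_L\alpha_{X\upharpoonright s}$ by \eqref{eq:order}, and so $\sigma<_L\alpha_{X\upharpoonright s}$ by Lemma~\ref{lem:left}(b); in the first case this holds by assumption. Since $\alpha_{X\upharpoonright s}\prec A$, Lemma~\ref{lem:left}(a) gives $\sigma<_LA$. This proves \eqref{eq:cut}.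

The map $s\mapsto\alpha_{\rho_s}$ is recursive in $K$ by Lemma~\ref{lem:states}, so \eqref{eq:cut} shows that $B$ is r.e.\ in $K$. By (F2), $B$ is $\Sigma_2$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{ISUN}
\emph{Index sets and universal numberings},
\texttt{http://www.comp.nus.edu.sg/\textasciitilde{}sanjay/paps/numberings.pdf}.

\end{thebibliography}
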